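\title{The union of two Lust-Piquard sets need not be a Lust-Piquard set}

\begin{abstract}
A set $\Lambda$ of characters of a compact abelian group $G$ is a Lust-Piquard set if, for every bounded measurable $f$ with spectrum in $\Lambda$ and every continuous $g$, all translation-invariant means on $L^\infty(G)$ take the value $\int fg$ at $fg$. We show that the dual of every infinite compact abelian group, in particular $\mathbb Z$, contains two disjoint Lust-Piquard sets whose union is not a Lust-Piquard set. The two sets arise by splitting the spectrum of a narrow bump with random signs. A function whose spectrum lies in one of the two parts cannot concentrate, and this allows a bounded number of translations to average it out; the whole spectrum carries a concentrated function that survives every average of translates.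
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G$ be an infinite compact abelian group, written additively, with normalized Haar measure $m$ and discrete dual group $\Gamma=\widehat G$. The case of main interest is $G=\mathbb T=\mathbb R/\mathbb Z$, $\Gamma=\mathbb Z$. For $f\in L^1(G)$ and $\gamma\in\Gamma$ let $\widehat f(\gamma)=\int_G f\bar\gamma\,dm$. For $\Lambda\subset\Gamma$ let $L^\infty_\Lambda(G)$ be the space of all $f\in L^\infty(G)$ whose Fourier coefficients vanish outside $\Lambda$. For $x\in G$ put $f_x(t)=f(t-x)$.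

An \emph{invariant mean} on $L^\infty(G)$ is a positive linear functional $M$ with $M(1)=1$ and $M(f_x)=M(f)$ for all $f\in L^\infty(G)$ and $x\in G$. The Haar integral is one, and since $G$ is infinite there are others (Rudin); Example~\ref{ex:open} produces one on $\mathbb T$. A function $f\in L^\infty(G)$ \emph{has a unique invariant mean} if $M(f)=\int f\,dm$ for every invariant mean $M$.

\begin{definition}
A set $\Lambda\subset\Gamma$ is a \emph{Lust-Piquard set}, or \emph{LP set}, if $fg$ has a unique invariant mean for every $f\in L^\infty_\Lambda(G)$ and every $g\in C(G)$.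
\end{definition}

Having a unique invariant mean is a weak form of regularity: a real function has it exactly when suitable finite averages of its translates come uniformly close to its integral (Remark~\ref{rem:flatten}). Continuous functions have it, so $\Lambda$ is LP as soon as $L^\infty_\Lambda(G)$ consists of continuous functions; finite sets are LP for this reason, and so are some infinite ones (Example~\ref{ex:coordinates}). Subsets of LP sets are LP, and $\Gamma$ itself is not LP, because the invariant mean is not unique. Thus LP sets are thin sets, and one asks whether the union of two of them is again thin. In \cite{IM} this is stated as unknown.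

The condition is linear in $f$, which suggests the answer yes. Indeed, if every $f\in L^\infty_{\Lambda_1\cup\Lambda_2}(G)$ is a sum $f_1+f_2$ with $f_i\in L^\infty_{\Lambda_i}(G)$, then the union of the LP sets $\Lambda_1,\Lambda_2$ is LP. This splitting is available when $\Lambda_2$ is finite (subtract a trigonometric polynomial), and on $\mathbb T$ when $\Lambda_1$ consists of even and $\Lambda_2$ of odd integers (take $f_1=\frac12(f+f_{1/2})$). But nothing forces a bounded function to split into bounded parts, and the answer is no.

\begin{theorem}\label{thm:main}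
Let $G$ be an infinite compact abelian group with dual $\Gamma$. There are disjoint LP sets $\Lambda_1,\Lambda_2\subset\Gamma$, a function $F\in L^\infty_{\Lambda_1\cup\Lambda_2}(G)$ with $\|F\|_\infty\le1$ and $\int F\,dm=0$, and an invariant mean $M$ with $\operatorname{Re}M(F)\ge\frac15$. Hence $\Lambda_1\cup\Lambda_2$ is not an LP set.
\end{theorem}

The last sentence follows by taking $g=1$ in the definition. For finite $G$ every function is a trigonometric polynomial and every set is LP, so the hypothesis that $G$ is infinite is needed; it enters in Lemma~\ref{lem:structure}.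

Section~\ref{sec:means} translates the problem into one about averages of translates. Section~\ref{sec:toy} shows the mechanism on a finite group. The construction takes place on a countable product of circles or of cyclic groups of prime order, and Section~\ref{sec:sampling} explains how to move it to $G$. Sections~\ref{sec:block} and~\ref{sec:sets} build the sets, Section~\ref{sec:union} shows that their union is not LP, and Section~\ref{sec:LP} shows that each of them is. For $G=\mathbb T$ one may skip Lemmas~\ref{lem:subgroup} and~\ref{lem:structure} and parts (b)--(d) of Proposition~\ref{prop:examples}. The group $G=\{\pm1\}^{\mathbb N}$ is the easiest for a first reading: there the passage from the product to $G$ is the identity map.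

\section{Invariant means and averages of translates}\label{sec:means}

An \emph{average} is a finitely supported probability measure $A=\sum_i\alpha_i\delta_{a_i}$ on $G$; the points $a_i$ are its \emph{atoms}, and $f*A=\sum_i\alpha_if_{a_i}$. The convolution $A*A'$ of two averages is an average and $f*(A*A')=(f*A)*A'$. Averaging does not increase $\|f\|_\infty$, nor $\operatorname{ess\,sup}f$ when $f$ is real. Every invariant mean $M$ satisfies
\[
M(f*A)=M(f),\qquad |M(f)|\le\|f\|_\infty,\qquad M(P)=\int P\,dm
\]
for averages $A$ and trigonometric polynomials $P$. For the second property, $M$ is real on real functions, so with $|c|=1$ and $cM(f)=|M(f)|$ we get $|M(f)|=M(\operatorname{Re}cf)\le\|f\|_\infty$. For the third, if $\gamma(x)\ne1$ then $M(\gamma)=M(\gamma_x)=\overline{\gamma(x)}M(\gamma)$ forces $M(\gamma)=0$. Since trigonometric polynomials are dense in $C(G)$, continuous functions have a unique invariant mean.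

\begin{lemma}\label{lem:means}
\textup{(a)} $\Lambda$ is LP if and only if $M(f\bar\gamma)=\widehat f(\gamma)$ for all $f\in L^\infty_\Lambda(G)$, all $\gamma\in\Gamma$ and all invariant means $M$.

\textup{(b)} Let $f\in L^\infty(G)$ be real and $c\in\mathbb R$. If $\operatorname{ess\,sup}f*A\ge c$ for every average $A$, then $M(f)\ge c$ for some invariant mean $M$.
\end{lemma}

\begin{proof}
(a) Both $g\mapsto M(fg)$ and $g\mapsto\int fg\,dm$ are linear functionals on $C(G)$ of norm at most $\|f\|_\infty$, so they agree if and only if they agree on characters.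

(b) Let $N$ be the linear span of the functions $v-v_x$ with $v\in L^\infty(G)$ real and $x\in G$, and for real $g\in L^\infty(G)$ let
\[
Q(g)=\inf_{u\in N}\operatorname{ess\,sup}(g+u).
\]
Take $u=\sum_{k=1}^n(v_k-(v_k)_{x_k})\in N$ and let $A_T$ be the convolution of the $n$ averages $\frac1T\sum_{j=0}^{T-1}\delta_{jx_k}$. The $k$-th of them sends $v_k-(v_k)_{x_k}$ to the telescoped function $\frac1T(v_k-(v_k)_{Tx_k})$, and the others do not increase norms, so $\|u*A_T\|_\infty\le\frac2T\sum_k\|v_k\|_\infty$. Therefore
\[
\operatorname{ess\,sup}(g+u)\ge\operatorname{ess\,sup}\,(g+u)*A_T\ge\operatorname{ess\,sup}g*A_T-\frac2T\sum_k\|v_k\|_\infty .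
\]
Letting $T\to\infty$ gives $Q(g)\ge\operatorname{ess\,inf}g$ for every $g$, and $Q(f)\ge c$. So $Q$ is finite and $Q(0)=0$; it is subadditive and positively homogeneous because $\operatorname{ess\,sup}$ is and $N$ is a subspace. On the line $\mathbb Rf$ the functional $af\mapsto aQ(f)$ is dominated by $Q$, since $-Q(f)\le Q(-f)$. By the Hahn--Banach theorem it extends to a real linear functional $M\le Q$ on the real functions. From $M\le\operatorname{ess\,sup}$ we get $M(-g)\le0$ for $g\ge0$, and $M(1)\le1$, $M(-1)\le-1$; so $M$ is positive and $M(1)=1$. For $u\in N$ we have $Q(\pm u)\le0$, so $M(u)=0$, which is invariance. The complex-linear extension of $M$ is the required mean.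
\end{proof}

\begin{remark}\label{rem:flatten}
A real $f$ has a unique invariant mean if and only if $\inf_A\|f*A-\int f\,dm\|_\infty=0$. If the infimum is $0$, use $M(f)=M(f*A)$. Conversely, if the mean is unique and $\varepsilon>0$, part (b) gives $A$ and $A'$ with $f*A\le\int f+\varepsilon$ and $-f*A'\le-\int f+\varepsilon$ almost everywhere, and $A*A'$ satisfies both inequalities.
\end{remark}

\begin{example}\label{ex:open}
Let $O\subset\mathbb T$ be an open set containing the rationals with $m(O)\le\frac12$. If $A$ has atoms $a_1,\dots,a_n$, then $1_O*A=1$ on $\bigcap_i(O+a_i)$, a finite intersection of dense open sets, hence a nonempty open set. By Lemma~\ref{lem:means}(b) some invariant mean has $M(1_O)=1$. What defeats averaging is that a function of small integral is large at all of the points $x-a_1,\dots,x-a_n$ at once. This device appears twice in the construction below.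
\end{example}

The next lemma is the source of all upper bounds in the paper: a bounded sum of mean-zero functions of independent variables converges in $\ell^1$.

\begin{lemma}\label{lem:ell1}
Let $Z_1,\dots,Z_n$ be compact groups, let $u_\nu\in C(Z_\nu)$ have Haar integral zero, and let $Q(z_1,\dots,z_n)=\sum_\nu u_\nu(z_\nu)$. Then $\sum_\nu\|u_\nu\|_\infty\le4\|Q\|_\infty$.
\end{lemma}

\begin{proof}
The variables can be chosen independently, so $\sum_\nu\max\operatorname{Re}u_\nu=\max\operatorname{Re}Q\le\|Q\|_\infty$ and $\sum_\nu\max(-\operatorname{Re}u_\nu)\le\|Q\|_\infty$. All these maxima are nonnegative because the integrals vanish, so $\|\operatorname{Re}u_\nu\|_\infty$ is at most the sum of the two maxima and $\sum_\nu\|\operatorname{Re}u_\nu\|_\infty\le2\|Q\|_\infty$. Apply this to $-iQ$ for the imaginary parts.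
\end{proof}

\begin{example}\label{ex:coordinates}
On $G=\{\pm1\}^{\mathbb N}$ let $\Lambda=\{\chi_1,\chi_2,\dots\}$ be the set of coordinate functions, and let $f\in L^\infty_\Lambda(G)$. Integrating out the coordinates $j>n$ turns $f$ into $\sum_{j\le n}\widehat f(\chi_j)\chi_j$ without increasing the norm. By Lemma~\ref{lem:ell1}, $\sum_j|\widehat f(\chi_j)|\le4\|f\|_\infty$, so $f$ is continuous and $\Lambda$ is LP.
\end{example}

\section{The mechanism on a finite group}\label{sec:toy}

By Remark~\ref{rem:flatten} we need two spectra such that functions with spectrum in one of them can be flattened by averaging, while some function with spectrum in the union cannot. On a finite group everything can be flattened, but one can count how many translations are needed, and the contrast is already visible there.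

Let $Y=\{\pm1\}^2=\{\eta_1,\dots,\eta_4\}$, $C=\{\pm1\}^3$ and $Z=\{\pm1\}^Y$, written multiplicatively, with points $y=(y_1,y_2)$, $s=(s_1,s_2,s_3)$, $z=(z_\eta)_{\eta\in Y}$. Attach to $\eta_1,\dots,\eta_4$ the characters $\gamma_{\eta_1}=s_1$, $\gamma_{\eta_2}=s_2$, $\gamma_{\eta_3}=s_1s_2$, $\gamma_{\eta_4}=s_3$ of $C$. For real functions $v_\eta$ on $Y$ consider
\[
\phi(s,z,y)=\sum_{\eta\in Y}\gamma_\eta(s)\,z_\eta\,v_\eta(y),\qquad\|\phi\|_\infty=\max_y\sum_\eta|v_\eta(y)|;
\]
the formula for the norm holds because the signs $z_\eta$ are free. For $\sigma\in C$ let $\phi^\sigma(s,z,y)=\frac12(\phi(s,z,y)+\phi(s\sigma,z,y))$. This average deletes the terms with $\gamma_\eta(\sigma)=-1$ and keeps the others.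

\emph{A traveling function.} Let $v_\eta$ be the indicator of $\{\eta\}$, so that $\phi_0(s,z,y)=\gamma_y(s)z_y$ and $\|\phi_0\|_\infty=1$. At each point $y$ the whole norm sits on the single index $\eta=y$, and this index travels through $Y$. The product of $s_1$, $s_2$, $s_1s_2$ is $1$, so these three characters cannot all equal $-1$ at $\sigma$. Some index survives, and $\|\phi_0^\sigma\|_\infty=1$ for every $\sigma$.

\emph{Half of the spectrum.} Let $h=1+y_1+y_2-y_1y_2$. Its values at $(1,1)$, $(1,-1)$, $(-1,1)$, $(-1,-1)$ are $2,2,2,-2$, so $|h|=2$. Split the characters of $Y$ by the sign of their coefficient in $h$: $B^1=\{1,y_1,y_2\}$, $B^2=\{y_1y_2\}$. If $v$ has spectrum in one $B^i$, then $v=\pm v*h$ (convolution for normalized counting measure), so $\|v\|_\infty\le2\int|v|$, whereas the indicator of a point has $\|v\|_\infty=4\int|v|$. If all $v_\eta$ have spectrum in the same $B^i$, then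
\[
\sum_\eta\|v_\eta\|_\infty\le2\int\sum_\eta|v_\eta(y)|\,dy\le2\|\phi\|_\infty .
\]
So one of $\eta_1,\eta_2,\eta_3$ has $\|v_\eta\|_\infty\le\frac23\|\phi\|_\infty$. The points $\sigma=(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,-1)$ delete all indices except $\eta_1$, $\eta_2$, $\eta_3$ respectively. Hence $\|\phi^\sigma\|_\infty\le\frac23\|\phi\|_\infty$ for a suitable $\sigma$.

\emph{Larger $Y$.} On $Y=\{\pm1\}^{2n}$, of order $L=4^n$, the product of $n$ copies of $h$ in disjoint pairs of variables has all coefficients $\pm1$ and modulus $\sqrt L$. The same computation gives $\sum_\eta\|v_\eta\|_\infty\le\sqrt L\,\|\phi\|_\infty$ for functions with half spectrum, so at most $\sqrt L/\varepsilon$ indices are \emph{heavy}, in the sense that $\|v_\eta\|_\infty\ge\varepsilon\|\phi\|_\infty$. For the traveling function all $L$ indices are heavy. The gap between $\sqrt L$ and $L$ is exploited by taking $L$ characters $\gamma_\eta$ of a group $C$ of dimension $D$ with $\sqrt L\ll D\ll L$: the dimension is large enough for the heavy indices of a half-spectrum function to be independent,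 hence deleted by one translation, and too small for a few translations to delete all $L$ indices. There is no contradiction with linearity, since the two parts $\frac12(\phi_0\pm\phi_0*h)$ of $\phi_0$ are large: $\phi_0*h$ has $v_\eta(y)=h(y\eta^{-1})/L$ and norm $\sqrt L$.

Four things separate this from Theorem~\ref{thm:main}. First, an adversary may translate in $z$ too, and $z\mapsto-z$ cancels $\phi_0$; the function $z_\eta$ must be replaced by a mean-zero function that is close to $1$ at many translates at once. Second, the traveling function must survive averages with many atoms, while half-spectrum functions must be reduced to $\varepsilon$ by a number of translations depending only on $\varepsilon$; this needs random characters, and a second argument for the indices that are not heavy. Third, a single function must survive all averages, so blocks $r=1,2,\dots$, the $r$-th resisting $r$ atoms, must be glued into a bounded function. Fourth, the construction must be moved from a product group to $G$. We begin with the last point.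

\section{From product groups to $G$}\label{sec:sampling}

\subsection*{Polynomials on products}
Let $\mathbb S=\{z\in\mathbb C:|z|=1\}$ and let $\mu_n\subset\mathbb S$ be the group of $n$-th roots of unity. Throughout, either
\[
\mathbb K=\mathbb S\ \text{ and }\ q=2,\qquad\text{or}\qquad\mathbb K=\mu_q\ \text{ with $q$ prime}.
\]
Products of copies of $\mathbb K$ are written multiplicatively. Their characters are the monomials in finitely many coordinates, with integer exponents (taken modulo $q$ if $\mathbb K=\mu_q$). A \emph{polynomial} is a finite linear combination of characters, with coefficients in $\mathbb C$ or in a Banach space $X$; its \emph{spectrum} is the set of characters with nonzero coefficient. Integrals are taken for normalized Haar measure, $\|\cdot\|$ is the supremum norm on the group in question, and for a scalar polynomial $\Phi$ the convolution $(F*\Phi)(y)=\int F(y')\Phi(yy'^{-1})\,dy'$ multiplies the coefficient of each character in $F$ by its coefficient in $\Phi$.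

\emph{Bernstein's inequality} says that a trigonometric polynomial $T(\vartheta)=\sum_{|j|\le n}c_je^{ij\vartheta}$ satisfies $\|T'\|\le n\|T\|$. Composing with functionals of norm one, we get: if $F$ is an $X$-valued polynomial on $\mathbb S$ with exponents of absolute value at most $n$, and $y,y'$ are joined by an arc of length $\rho$, then $\|F(y)-F(y')\|_X\le n\rho\|F\|$.

Let $\Omega=\mathbb K^{\mathbb N}$. Given integers $d_j\ge1$, put
\[
\operatorname{dist}(\omega,\omega')=\sum_jd_j|\omega_j-\omega'_j|\in[0,\infty]\qquad(\omega,\omega'\in\Omega).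
\]
As $|ab-a'b'|\le|a-a'|+|b-b'|$ on $\mathbb S$, this distance is invariant under multiplication and inversion, and $\operatorname{dist}(\omega\tilde\omega,\omega'\tilde\omega')\le\operatorname{dist}(\omega,\omega')+\operatorname{dist}(\tilde\omega,\tilde\omega')$. A scalar polynomial on $\Omega$ is \emph{admissible} if $\mathbb K=\mu_q$, or if $\mathbb K=\mathbb S$ and the exponent of the $j$-th coordinate in each of its characters has absolute value at most $d_j$, for all $j$. For $\mathbb K=\mathbb S$, change the coordinates one at a time along the shorter arc, whose length is at most $\frac\pi2$ times the chord; Bernstein's inequality gives, for admissible $P$,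
\begin{equation}\label{eq:lip}
|P(\omega)-P(\omega')|\le\tfrac\pi2\operatorname{dist}(\omega,\omega')\,\|P\|.
\end{equation}
For $\mathbb K=\mu_q$ we shall invoke \eqref{eq:lip} only when the distance is $0$, so that $\omega=\omega'$ and there is nothing to prove.

\subsection*{The sampling property}
We pull polynomials back from $\Omega$ to $G$ by a homomorphism $\chi=(\chi_j)_j$. Two things are needed. To compare norms, every point of $\Omega$ must be close to $\chi(G)$ in the distance that governs \eqref{eq:lip}. And because Lemma~\ref{lem:means}(a) concerns $f\bar\gamma$ and not only $f$, the translations that flatten $f$ must nearly fix any given character $\gamma$.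

\begin{definition}\label{def:sampling}
$G$ is \emph{$\mathbb K$-sampling} if for all integers $d_j\ge1$ and $0=J_0<J_1<\cdots$ there are characters $\chi_j\in\Gamma$ with values in $\mathbb K$, finite sets $\emptyset=\Gamma_0\subset\Gamma_1\subset\cdots$ with union $\Gamma$, and numbers $\delta_K\to0$ with $\delta_0\le\frac1{10}$, all equal to $0$ if $\mathbb K=\mu_q$, such that, with $\chi=(\chi_j)_j\colon G\to\Omega$:
\begin{itemize}
\item[(S)] for every $K\ge0$ and every $\omega\in\Omega$ with $\omega_j=1$ for $j\le J_K$ there is $x\in G$ with $\operatorname{dist}(\chi(x),\omega)\le\delta_K$ and $|\gamma(x)-1|\le\delta_K$ for all $\gamma\in\Gamma_K$.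
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:norms}
In the situation of Definition~\ref{def:sampling}, $\|P\|\le2\|P\circ\chi\|_{L^\infty(G)}$ for every admissible $P$. Distinct admissible characters $\lambda$ of $\Omega$ give distinct characters $\lambda\circ\chi$ of $G$.
\end{lemma}

\begin{proof}
Let $|P(\omega)|=\|P\|$ and take $x$ from (S) with $K=0$. By \eqref{eq:lip}, $|P(\chi(x))|\ge(1-\frac\pi{20})\|P\|\ge\frac12\|P\|$, and the supremum of the continuous function $|P\circ\chi|$ is its essential supremum. For the second statement take $P=\lambda-\lambda'$.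
\end{proof}

\begin{proposition}\label{prop:examples}
The groups \textup{(a)} $\mathbb T$, \textup{(b)} $\mathbb Z_p$ \textup{(}the $p$-adic integers\textup{)}, and \textup{(c)} $\prod_{i\in\mathbb N}\mathbb Z/p_i$ with distinct primes $p_i$ are $\mathbb S$-sampling. \textup{(d)} The group $\mu_q^{\mathbb N}$ is $\mu_q$-sampling.
\end{proposition}

\begin{proof}
Fix $d_j$, $J_K$. Below, $K\ge0$ and $\omega$ are as in (S), $J=J_K$, and $\Gamma_K$ is defined for $K\ge1$.

(a) Let $\chi_j(x)=e^{2\pi in_jx}$ with integers $n_1=1$ and $n_{j+1}\ge400\pi2^j(d_1n_1+\dots+d_jn_j)$. Then $n_{j+1}\ge2n_j$, so $\sum_{i>j}1/n_i\le2/n_{j+1}$. Put $x_J=0$, and for $j>J$ choose $x_j\in[x_{j-1},x_{j-1}+1/n_j)$ with $e^{2\pi in_jx_j}=\omega_j$. The limit $x=\lim x_j$ satisfies $0\le x-x_j\le2/n_{j+1}$ for $j\ge J$. For $j>J$ this gives $d_j|\chi_j(x)-\omega_j|\le4\pi d_jn_j/n_{j+1}\le2^{-j}/100$, and these terms add up to at most $2^{-J}/100$. From $0\le x\le2/n_{J+1}$ we get $\sum_{j\le J}d_j|\chi_j(x)-1|\le4\pi\sum_{j\le J}d_jn_j/n_{J+1}\le2^{-J}/100$. With $\Gamma_K=\{n:|n|\le n_{J_K}\}$ we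 have $|e^{2\pi inx}-1|\le4\pi n_J/n_{J+1}\le2^{-J}/100$ for $n\in\Gamma_K$. So $\delta_K=2^{-J_K}/50$ works.

(b) The dual is $\mathbb Z(p^\infty)$, the union of the cyclic groups generated by the characters $x\mapsto e^{2\pi ix/p^n}$. Choose $0=n_0<n_1<\cdots$ with $2\pi d_jp^{-(n_j-n_{j-1})}\le2^{-j}/100$ and let $\chi_j(x)=e^{2\pi ix/p^{n_j}}$. Take $x\equiv0$ modulo $p^{n_J}$ and choose $x$ modulo $p^{n_j}$ successively for $j>J$. Once $x$ is known modulo $p^{n_{j-1}}$, the possible values of $\chi_j(x)$ form a coset of $\mu_{p^{n_j-n_{j-1}}}$, so we can arrange $d_j|\chi_j(x)-\omega_j|\le2^{-j}/100$. Let $\Gamma_K$ consist of the characters of order dividing $p^{n_{J_K}}$. They equal $1$ at $x$, and they include $\chi_j$ for $j\le J$. So $\delta_K=2^{-J_K}/100$ works.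

(c) Distinct primes are unbounded, so there are $n_1<n_2<\cdots$ with $2\pi d_j/p_{n_j}\le2^{-j}/100$. Let $\chi_j(x)=e^{2\pi ix_{n_j}/p_{n_j}}$. For $j>J$ choose the coordinate $x_{n_j}$ with $d_j|\chi_j(x)-\omega_j|\le2^{-j}/100$, and let all other coordinates of $x$ be $0$. The characters depending only on the first $n_{J_K}$ coordinates form $\Gamma_K$; they equal $1$ at $x$. So $\delta_K=2^{-J_K}/100$ works.

(d) Let $\chi$ be the identity, $x=\omega$, $\delta_K=0$, and let $\Gamma_K$ consist of the characters depending only on the first $J_K$ coordinates.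
\end{proof}

\subsection*{Reduction to sampling groups}

\begin{lemma}\label{lem:subgroup}
Let $\Gamma'$ be a subgroup of $\Gamma$, let $H=\{x\in G:\gamma(x)=1\text{ for all }\gamma\in\Gamma'\}$, let $\pi\colon G\to G'=G/H$ be the quotient map, identify $\widehat{G'}$ with $\Gamma'$, and let $\Lambda\subset\Gamma'$.

\textup{(i)} If $\Lambda$ is LP in $\Gamma'$, it is LP in $\Gamma$.

\textup{(ii)} If $F'\in L^\infty(G')$ and $M'$ is an invariant mean on $L^\infty(G')$, there is an invariant mean $M$ on $L^\infty(G)$ with $M(F'\circ\pi)=M'(F')$.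
\end{lemma}

\begin{proof}
By duality, $\Gamma'$ is exactly the set of characters trivial on $H$. For $f\in L^\infty(G)$ define $\mathcal Ef$ on $G'$ by $(\mathcal Ef)(\pi x)=\int_Hf(x+a)\,dm_H(a)$. Since $\int_Gf\,dm=\int_{G'}\mathcal Ef\,dm_{G'}$, the map $\mathcal E\colon L^\infty(G)\to L^\infty(G')$ is well defined; it is positive and unital, $\mathcal E(f_x)=(\mathcal Ef)_{\pi x}$, and $\mathcal E(f'\circ\pi)=f'$. The function $(\mathcal Ef)\circ\pi$ has the Fourier coefficients of $f$ on $\Gamma'$ and $0$ off $\Gamma'$. Hence $L^\infty_\Lambda(G)=\{f'\circ\pi:f'\in L^\infty_\Lambda(G')\}$, with equal Fourier coefficients on $\Gamma'$.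

(i) Let $f=f'\circ\pi\in L^\infty_\Lambda(G)$, $\gamma\in\Gamma$, and let $M$ be an invariant mean on $L^\infty(G)$. If $\gamma\in\Gamma'$, then $M(f\bar\gamma)=\widehat f(\gamma)$ because $v\mapsto M(v\circ\pi)$ is an invariant mean on $L^\infty(G')$. If $\gamma\notin\Gamma'$, take $x\in H$ with $\gamma(x)\ne1$; then $(f\bar\gamma)_x=\gamma(x)f\bar\gamma$, so $M(f\bar\gamma)=0=\widehat f(\gamma)$. Apply Lemma~\ref{lem:means}(a).

(ii) Take $M=M'\circ\mathcal E$.
\end{proof}

\begin{lemma}\label{lem:structure}
Every infinite abelian group $\Gamma$ contains a subgroup isomorphic to $\mathbb Z$, to $\mathbb Z(p^\infty)$, to $\bigoplus_{i\in\mathbb N}\mathbb Z/p_i$ with distinct primes $p_i$, or to $\bigoplus_{\mathbb N}\mathbb Z/p$.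
\end{lemma}

\begin{proof}
If $\Gamma$ has an element of infinite order, it contains $\mathbb Z$. Otherwise it is the direct sum of its primary components. If infinitely many are nonzero, one element of prime order in each gives the third group. Otherwise some $p$-component $\Delta$ is infinite. Let $\Delta[n]=\{a\in\Delta:na=0\}$. If the $\mathbb F_p$-vector space $\Delta[p]$ is infinite, it contains the fourth group. If it is finite, then every $\Delta[p^k]$ is finite, because multiplication by $p$ maps $\Delta[p^{k+1}]$ into $\Delta[p^k]$ with kernel $\Delta[p]$. As $\Delta$ is the union of these finite sets, it has elements of order $p^k$ for every $k$. Join each element $a$ of order $p^{k+1}$, $k\ge1$, to $pa$. This is a forest with finite nonempty levels, so K\"onig's lemma gives $a_1\ne0$, $pa_1=0$, $pa_{k+1}=a_k$, and these elements generate $\mathbb Z(p^\infty)$.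
\end{proof}

The four groups of Lemma~\ref{lem:structure} are the duals of the four groups of Proposition~\ref{prop:examples}. If Theorem~\ref{thm:main} holds for the quotient $G'$ of $G$ dual to such a subgroup, with $\Lambda_1,\Lambda_2,F',M'$, then Lemma~\ref{lem:subgroup} gives it for $G$ with the same sets and $F=F'\circ\pi$. So it suffices to treat sampling groups. \emph{From now on $G$ is a fixed $\mathbb K$-sampling group.}

\section{One block}\label{sec:block}

The $r$-th block, $r\ge1$, has four kinds of variables.
\begin{center}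
\begin{tabular}{lll}
variable & carries & purpose\\
\hline
$e_r\in E_r$ & a bump $b_r$ & gluing the blocks\\
$z_{r,\eta}\in Z_r$, $\eta\in I_r$ & a mean-zero function $u_r$ & $\ell^1$ bounds by Lemma~\ref{lem:ell1}\\
$y_r\in Y_r$ & a partition of unity indexed by $I_r$ & spectrum split into $B_r^1,B_r^2$\\
$s_r\in C_r$ & characters $\gamma_{r,\eta}$, $\eta\in I_r$ & deleting indices by translation
\end{tabular}
\end{center}
The order of the choices matters: everything concerning $e$ and $Z_r$ is fixed first, and the size $L=|I_r|$ is chosen last, large in terms of those data. Two bumps are used. On $\mathbb S$, for $n\ge1$,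
\[
\mathcal F_n(y)=n^{-2}\Big|\sum_{j=0}^{n-1}y^j\Big|^2=\sum_{|j|<n}\frac{n-|j|}{n^2}\,y^j
\]
takes values in $[0,1]$, equals $1$ at $y=1$, and has integral $1/n$. On a finite abelian group of order $n$ the indicator of the identity has the same three properties and equals $\frac1n$ times the sum of all characters.

\subsection*{The bumps $b_r$ and the functions $u_r$}
Let $E_r=\mathbb S$ and $b_r=\mathcal F_{8^r}$ if $\mathbb K=\mathbb S$; let $E_r=\mu_q^{3r}$ and let $b_r$ be the indicator of the identity if $\mathbb K=\mu_q$. Thus
\[
0\le b_r\le1,\qquad b_r(1)=1,\qquad\int b_r\le8^{-r},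
\]
and the spectrum $\Psi_r$ of $b_r$ contains the trivial character. Let $Z_r=E_r^{\,r}$ and, for $z=(z_1,\dots,z_r)\in Z_r$,
\[
U_r(z)=1-\prod_{j=1}^r(1-b_r(z_j)),\qquad u_r=U_r-\int U_r .
\]
This is a polynomial version of Example~\ref{ex:open}: the $j$-th coordinate takes care of the $j$-th translate.

\begin{lemma}\label{lem:u}
We have $-1\le u_r\le1$ and $\int u_r=0$. For any $\zeta_1,\dots,\zeta_n\in Z_r$ with $n\le r$ there is $z\in Z_r$ with $u_r(z\zeta_i^{-1})\ge\frac78$ for all $i\le n$. The spectrum $\Xi_r$ of $u_r$ is nonempty and does not contain the trivial character.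
\end{lemma}

\begin{proof}
We have $0\le U_r\le1$ and $U_r\le\sum_jb_r(z_j)$, so $0\le\int U_r\le r8^{-r}\le\frac18$. Let the $i$-th component of $z$ be that of $\zeta_i$ for $i\le n$. Then the $i$-th component of $z\zeta_i^{-1}$ is $1$, so $U_r(z\zeta_i^{-1})=1$. In particular $u_r\ne0$.
\end{proof}

The functions to be flattened will depend on $e_1,\dots,e_r$, and we must control them for all values of these variables with one choice of translations. A finite net suffices, and its size does not depend on $L$. Let $\mathbf E_r=E_1\times\dots\times E_r$, and let $\Psi_1\times\dots\times\Psi_r$ denote the set of characters $\psi_1(e_1)\cdots\psi_r(e_r)$, $\psi_l\in\Psi_l$.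

\begin{lemma}\label{lem:net}
There is a finite set $\mathcal M_r\subset\mathbf E_r$, depending only on $b_1,\dots,b_r$, such that every $e\in\mathbf E_r$ has an $e'\in\mathcal M_r$ with $\|F(e)-F(e')\|_X\le8^{-r}\|F\|$ for every Banach space $X$ and every $X$-valued polynomial $F$ with spectrum in $\Psi_1\times\dots\times\Psi_r$.
\end{lemma}

\begin{proof}
Let $\Phi$ be the sum of the characters in $\Psi_1\times\dots\times\Psi_r$. Then $F=F*\Phi$, so $\|F(e)-F(e')\|_X\le\|F\|\int|\Phi(ea^{-1})-\Phi(e'a^{-1})|\,da$. By uniform continuity of $\Phi$ the integral is at most $8^{-r}$ when $e'e^{-1}$ lies in a suitable neighborhood of the identity, and finitely many translates of that neighborhood cover $\mathbf E_r$.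
\end{proof}

Put $N_r=|\mathcal M_r|$. For the rest of the section $r$ is fixed and omitted from the notation of new objects, and $L\ge1$ is an integer, a power of $q$ if $\mathbb K=\mu_q$, to be fixed at the end.

\subsection*{The partition of unity}
If $\mathbb K=\mu_q$, let $Y=I=\mu_q^b$ with $q^b=L$ and let $w$ be the indicator of the identity, as in Section~\ref{sec:toy}. If $\mathbb K=\mathbb S$, indicators of points are not polynomials, and we take $Y=\mathbb S$, $I=\mu_L$, $w=\mathcal F_L$; then a bounded number of indices share the weight at each $y$. In both cases $I$ is a subgroup of $Y$ of order $L$. The spectrum $B$ of $w$ has $|B|\le2L$, and for $\mathbb K=\mathbb S$ its exponents are less than $L$ in absolute value.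

\begin{lemma}\label{lem:w}
\textup{(w1)} $w\ge0$ and $\sum_{\eta\in I}w(y\eta^{-1})=1$ for all $y\in Y$.

\textup{(w2)} There are nonempty sets $\mathcal N(y)\subset I$, $y\in Y$, with $|\mathcal N(y)|\le102$, $\mathcal N(y\eta)=\eta\mathcal N(y)$ for $\eta\in I$, and $\sum_{\eta\notin\mathcal N(y)}w(y\eta^{-1})\le\frac1{100}$.

\textup{(w3)} There is a set $\mathcal P\subset Y$ with $|\mathcal P|\le4\cdot8^rL$ such that every $y\in Y$ has a $y'\in\mathcal P$ with $\|F(y)-F(y')\|_X\le8^{-r}\|F\|$ for every $X$-valued polynomial $F$ on $Y$ with spectrum in $B$.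
\end{lemma}

\begin{proof}
For $\mathbb K=\mu_q$ take $\mathcal N(y)=\{y\}$ and $\mathcal P=Y$. Let $\mathbb K=\mathbb S$.

(w1) For $0<|j|<L$ we have $\sum_{\eta\in\mu_L}\eta^{-j}=0$, so only the constant term $1/L$ of $w$ remains, counted $L$ times.

(w2) Write $y\eta^{-1}=e^{2\pi i\vartheta}$ with $-\frac12<\vartheta\le\frac12$ and let $\mathcal N(y)$ be the set of $\eta$ with $|\vartheta|<51/L$. Membership depends only on $y\eta^{-1}$, which gives the covariance. The numbers $\vartheta$ have spacing $1/L$, so $1\le|\mathcal N(y)|\le102$. From $|\sin\pi\vartheta|\ge2|\vartheta|$ we get $w(e^{2\pi i\vartheta})=L^{-2}\sin^2(\pi L\vartheta)/\sin^2(\pi\vartheta)\le1/(4L^2\vartheta^2)$. On each side of $0$ the remaining values of $L|\vartheta|$, in increasing order, are at least $51,52,\dots$, so the remaining sum is at most $2\sum_{j\ge51}\frac1{4j^2}\le\frac12\cdot\frac1{50}$.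

(w3) Take $\mathcal P=\mu_{4\cdot8^rL}$. Every $y$ is within arc length $\pi/(4\cdot8^rL)$ of $\mathcal P$, and Bernstein's inequality gives the factor $L\pi/(4\cdot8^rL)\le8^{-r}$.
\end{proof}

\subsection*{Splitting the spectrum}
Random signs replace the explicit $h$ of Section~\ref{sec:toy} at the cost of a logarithm. We use \emph{Hoeffding's inequality}: for independent uniform signs $\theta_j$, real $a_j$ and $\varrho>0$, $P(|\sum_j\theta_ja_j|\ge\varrho)\le2\exp(-\varrho^2/(2\sum_ja_j^2))$.

\begin{lemma}\label{lem:signs}
Let $\kappa=6\sqrt{L\log(64L)}$. There is a partition $B=B^1\sqcup B^2$ such that every scalar polynomial $v$ on $Y$ with spectrum in $B^1$, or with spectrum in $B^2$, satisfies $\|v\|\le\kappa\int_Y|v|$.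
\end{lemma}

\begin{proof}
Let $h=\sum_{\beta\in B}\theta_\beta\beta$ with independent uniform signs. There is a set $Y'$ of at most $8L$ points with $\|h\|\le2\max_{Y'}|h|$: take $Y'=Y$ if $\mathbb K=\mu_q$, and $Y'=\mu_{8L}$ if $\mathbb K=\mathbb S$, where Bernstein's inequality gives $|h(y)-h(y')|\le L\frac\pi{8L}\|h\|\le\frac12\|h\|$ for the point $y'\in Y'$ nearest to $y$. At a fixed point, $\operatorname{Re}h$ and $\operatorname{Im}h$ are sums of at most $2L$ terms $\theta_\beta a_\beta$ with $|a_\beta|\le1$, so $P(|h(y)|\ge\sqrt2\varrho)\le4e^{-\varrho^2/(4L)}$. For $\varrho^2=4L\log(64L)$ this is $1/(16L)$, and the union over $Y'$ has probability at most $\frac12$. So some choice of signs has $\|h\|\le2\sqrt2\varrho=4\sqrt2\sqrt{L\log(64L)}\le\kappa$. Let $B^1=\{\beta:\theta_\beta=1\}$, $B^2=\{\beta:\theta_\beta=-1\}$. Then $v=v*h$ or $v=-v*h$, and $\|v*h\|\le\|h\|\int|v|$.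
\end{proof}

\subsection*{The characters $\gamma_\eta$}
Let $D=\lceil L^{2/3}\rceil$, $\mathfrak h=\lceil L^{3/5}\rceil$ and $C=\mathbb K^D$; all that matters is $\sqrt L\ll\mathfrak h\ll D\ll L$ with room for logarithms. Property ($\gamma$1) below will be used against half-spectrum functions, and ($\gamma$2) protects the traveling function. To make $\gamma_\eta(s)$ close to $1$ with probability bounded below \emph{for every} $s$, we take $\gamma_\eta$ to be a quotient of two independent random characters with the same law.

\begin{lemma}\label{lem:gamma}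
If $L$ is large enough in terms of $r$ and $q$, there are characters $\gamma_\eta$, $\eta\in I$, of $C$ such that:

\textup{($\gamma$1)} if $I'\subset I$ and $|I'|\le\mathfrak h$, then $s\mapsto(\gamma_\eta(s))_{\eta\in I'}$ maps $C$ onto $\mathbb K^{I'}$;

\textup{($\gamma$2)} for all $s_1,\dots,s_r\in C$ and $y_1,\dots,y_r\in Y$ there is $y\in I$ with $|\gamma_\eta(s_i)-1|\le\frac1{50}$ for all $i\le r$ and all $\eta\in\bigcup_{l\le r}\mathcal N(yy_l^{-1})$.
\end{lemma}

\begin{proof}
For $\mathbf n\in\mathbb Z^D$ write $s^{\mathbf n}=\prod_js_j^{n_j}$. Let $\gamma_\eta(s)=s^{\mathbf n_\eta-\mathbf n'_\eta}$, where all $\mathbf n_\eta,\mathbf n'_\eta$ are independent and uniform in $\{0,\dots,q-1\}^D$. We show that each property fails with probability tending to $0$ as $L\to\infty$.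

($\gamma$1) Modulo $q$, the vectors $\mathbf k_\eta=\mathbf n_\eta-\mathbf n'_\eta$ are independent and uniform in $\mathbb F_q^D$. A vector in $\mathbb F_q^I$ with at most $\mathfrak h$ nonzero entries is described by a list of $\mathfrak h$ pairs (index, value), so there are at most $(qL)^{\mathfrak h}$ of them, and for each nonzero one the corresponding combination of the $\mathbf k_\eta$ is uniform in $\mathbb F_q^D$ and vanishes with probability $q^{-D}$. As $\mathfrak h\log(qL)=o(D)$, with probability at least $1-(qL)^{\mathfrak h}q^{-D}\to1$ any $\mathfrak h$ of the $\mathbf k_\eta$ are linearly independent over $\mathbb F_q$. Assume this and let $|I'|\le\mathfrak h$. For $\mathbb K=\mu_q$ the map in ($\gamma$1) is the linear map $\mathbb F_q^D\to\mathbb F_q^{I'}$ with independent rows $\mathbf k_\eta$, hence onto. For $\mathbb K=\mathbb S$ the image is a closed subgroup of $\mathbb S^{I'}$; were it proper, a nontrivial character would be trivial on it, that is, $\sum_{\eta\in I'}c_\eta\mathbf k_\eta=0$ in $\mathbb Z^D$ with integers $c_\eta$ not all zero. Dividing by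 their greatest common divisor gives a nontrivial relation modulo $2$, a contradiction.

($\gamma$2) By (w2), for $y\in I$ the union in ($\gamma$2) is $y\mathcal N$, where $\mathcal N=\bigcup_l\mathcal N(y_l^{-1})$ is a nonempty subset of $I$ with at most $102r$ elements. To discretize the $s_i$, let $C'=C$ if $\mathbb K=\mu_q$ and $C'=(\mu_{315D})^D$ if $\mathbb K=\mathbb S$. In the second case the exponents of $\gamma_\eta$ lie in $\{-1,0,1\}$, so every $s\in C$ has an $s'\in C'$ with $|\gamma_\eta(s)-\gamma_\eta(s')|\le D\cdot\pi/(315D)\le\frac1{100}$ for all $\eta$. It therefore suffices to show that, with probability tending to $1$, for every nonempty $\mathcal N\subset I$ with $|\mathcal N|\le102r$ and all $s_1,\dots,s_r\in C'$ there is a \emph{good} $y\in I$, one with $|\gamma_\eta(s_i)-1|\le\frac1{100}$ for all $i\le r$, $\eta\in y\mathcal N$.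

Fix $\mathcal N$ and the $s_i$. Cut $\mathbb S$ into $629$ half-open arcs of length $2\pi/629<\frac1{100}$, and $\mathbb S^r$ into the $629^r$ products of arcs. The points $(s_i^{\mathbf n_\eta})_{i\le r}$ and $(s_i^{\mathbf n'_\eta})_{i\le r}$ are independent with the same law. If $p_c$ is the probability of the cell $c$, they lie in the same cell with probability $\sum_cp_c^2\ge629^{-r}$, by the Cauchy--Schwarz inequality, and then $|\gamma_\eta(s_i)-1|=|s_i^{\mathbf n_\eta}-s_i^{\mathbf n'_\eta}|\le\frac1{100}$ for all $i$. Different $\eta$ are independent, so a given $y$ is good with probability at least $p_*=629^{-102r^2}$. The sets $y\mathcal N$ and $y'\mathcal N$ meet only if $y'\in y\mathcal N\mathcal N^{-1}$, a set of at most $(102r)^2$ elements; choosing greedily, we find at least $L/(102r)^2$ elements $y$ with pairwise disjoint sets $y\mathcal N$, and for them the events of being good are independent. So no $y$ is good with probability at most $e^{-cL}$, where $c=p_*/(102r)^2$ depends only on $r$. There are at most $L^{102r}$ sets $\mathcal N$ and at most $(315qD)^{Dr}$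 choices of $(s_i)$, and $L^{102r}(315qD)^{Dr}=e^{o(L)}$ because $D\log D=o(L)$. The union bound finishes the proof.
\end{proof}

\subsection*{The choice of $L$}
Let $t=\lceil\log_2(4\cdot8^rLN_r)\rceil+1$. Fix $L=L_r$ so large that Lemma~\ref{lem:gamma} applies and
\begin{equation}\label{eq:L}
4r\,t\,N_r\,\kappa\le\mathfrak h .
\end{equation}
This is possible because $r$ and $N_r$ are fixed, $t\kappa=O(\sqrt L\log^{3/2}L)$ and $\mathfrak h\ge L^{3/5}$. In particular $t\le\mathfrak h$, and $|\mathcal M_r\times\mathcal P|\le2^{t-1}$. From now on all objects carry the index $r$: $Y_r,I_r,w_r,\mathcal N_r(y),\mathcal P_r,B_r^i,\kappa_r,C_r,\gamma_{r,\eta},\mathfrak h_r,t_r$.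

\section{The sets $\Lambda_1$ and $\Lambda_2$}\label{sec:sets}

The $r$-th block group $\Omega_r=E_r\times C_r\times Z_r^{I_r}\times Y_r$ is a finite power of $\mathbb K$, with points $(e_r,s_r,(z_{r,\eta})_{\eta\in I_r},y_r)$. Identify $\Omega=\mathbb K^{\mathbb N}$ with $\prod_r\Omega_r$, numbering the coordinates block after block, and let $J_K$ be the number of coordinates in the blocks $r\le K$. For $i=1,2$ let $\mathfrak L^i$ be the set of characters of $\Omega$ of the form
\begin{equation}\label{eq:chars}
\psi_1(e_1)\cdots\psi_r(e_r)\;\gamma_{r,\eta}(s_r)\;\xi(z_{r,\eta})\;\beta(y_r),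
\end{equation}
with $r\ge1$, $\eta\in I_r$, $\psi_l\in\Psi_l$, $\xi\in\Xi_r$, $\beta\in B_r^i$, and let $\mathfrak L=\mathfrak L^1\cup\mathfrak L^2$. We say that \eqref{eq:chars} has \emph{type} $(r,\eta)$ and \emph{level} $r$. Since $\xi$ is nontrivial, $z_{r,\eta}$ is the only $z$-variable on which the character depends; so the character determines its type, and then its factors $\psi_l,\xi,\beta$. Consequently $\mathfrak L^1\cap\mathfrak L^2=\emptyset$, the trivial character is not in $\mathfrak L$, and each level is finite.

If $\mathbb K=\mu_q$ let $d_j=1$. If $\mathbb K=\mathbb S$ choose integers $d_j\ge1$ such that all elements of $\mathfrak L$ and of the sets $\Psi_1\times\dots\times\Psi_R$ are admissible. This is possible: the exponents of the coordinate $e_l$ come from the finite set $\Psi_l$, and every other coordinate of block $r$ occurs only at level $r$. Take $\chi_j,\Gamma_K,\delta_K$ from Definition~\ref{def:sampling} for these $d_j$ and $J_K$; the map $\chi\colon G\to\Omega$ is a continuous homomorphism. Write $\lambda^\chi=\lambda\circ\chi\in\Gamma$ and define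
\[
\Lambda_i=\{\lambda^\chi:\lambda\in\mathfrak L^i\}\qquad(i=1,2).
\]
By Lemma~\ref{lem:norms}, $\lambda\mapsto\lambda^\chi$ is injective on $\mathfrak L\cup\{1\}$. Hence $\Lambda_1\cap\Lambda_2=\emptyset$, and $\Lambda_1\cup\Lambda_2$ does not contain the trivial character. Theorem~\ref{thm:main} follows from Propositions~\ref{prop:union} and~\ref{prop:LP} below.

\section{The union is not an LP set}\label{sec:union}

The traveling function of block $r$ is
\[
\phi_r(s,z,y)=\sum_{\eta\in I_r}w_r(y\eta^{-1})\,\gamma_{r,\eta}(s)\,u_r(z_\eta),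
\]
and $|\phi_r|\le1$ by (w1) and Lemma~\ref{lem:u}.

\begin{lemma}\label{lem:resist}
Let $n\le r$ and let $(s^{(i)},z^{(i)},y^{(i)})$, $i\le n$, be points of $C_r\times Z_r^{I_r}\times Y_r$. There are $z$ and $y$ such that $\operatorname{Re}\phi_r\ge\frac45$ at each of the points $(1,z,y)\cdot(s^{(i)},z^{(i)},y^{(i)})^{-1}$.
\end{lemma}

\begin{proof}
Repeat points to have $r$ of them. By ($\gamma$2) there is $y\in I_r$ with $|\gamma_{r,\eta}(s^{(i)})-1|\le\frac1{50}$ for all $i$ and all $\eta\in\mathcal N_r(y(y^{(i)})^{-1})$. By Lemma~\ref{lem:u}, for each $\eta$ there is $z_\eta$ with $u_r(z_\eta(z^{(i)}_\eta)^{-1})\ge\frac78$ for all $i$. The value of $\phi_r$ at the $i$-th point is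
\[
\sum_\eta w_r\big(y(y^{(i)})^{-1}\eta^{-1}\big)\,\overline{\gamma_{r,\eta}(s^{(i)})}\,u_r\big(z_\eta(z^{(i)}_\eta)^{-1}\big).
\]
By (w1) and (w2) the indices in $\mathcal N_r(y(y^{(i)})^{-1})$ carry weight at least $\frac{99}{100}$ and the others at most $\frac1{100}$. So the real part is at least $\frac{99}{100}\cdot\frac{49}{50}\cdot\frac78-\frac1{100}>0.83$.
\end{proof}

The plain sum $\sum_r\phi_r$ is unbounded: its partial sums are sums of mean-zero functions of independent blocks, each of norm at least $\frac45$, so their norms tend to infinity by Lemma~\ref{lem:ell1}. We therefore switch block $r$ on only where $b_r$ is large and the earlier bumps are small. On $\Omega$ put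
\[
g_R=\sum_{r\le R}b_r(e_r)\prod_{l<r}(1-b_l(e_l))\;\phi_r(s_r,(z_{r,\eta})_\eta,y_r),\qquad\rho_R=\prod_{l\le R}(1-b_l(e_l)).
\]
The $r$-th cut-off $b_r\prod_{l<r}(1-b_l)$ equals $\rho_{r-1}-\rho_r\ge0$, with $\rho_0=1$. So the cut-offs with $r>R$ add up to at most $\rho_R$, the limit $g=\lim_Rg_R$ exists at every point, and
\[
|g_R|\le1,\qquad|g|\le1,\qquad|g-g_R|\le\rho_R\le1 .
\]
Since each $\Psi_l$ contains the trivial character, the $r$-th cut-off and $\rho_r$ have spectrum in $\Psi_1\times\dots\times\Psi_r$. The translates of $w_r$ have spectrum $B_r=B_r^1\cup B_r^2$ and $u_r$ has spectrum $\Xi_r$. Hence $g_R$ has spectrum in $\mathfrak L$, and $g_R$ and $\rho_R$ are admissible.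

\begin{proposition}\label{prop:union}
The function $F=g\circ\chi$ belongs to $L^\infty_{\Lambda_1\cup\Lambda_2}(G)$, $\|F\|_\infty\le1$, $\int F\,dm=0$, and some invariant mean has $\operatorname{Re}M(F)\ge\frac15$.
\end{proposition}

\begin{proof}
The trigonometric polynomials $g_R\circ\chi$ have spectrum in $\Lambda_1\cup\Lambda_2$ and converge to $F$ pointwise and boundedly. So $F$ is Borel, $|F|\le1$, and by dominated convergence $\widehat F$ vanishes off $\Lambda_1\cup\Lambda_2$, in particular at the trivial character. As $\operatorname{Re}M(F)=M(\operatorname{Re}F)$, Lemma~\ref{lem:means}(b) reduces the last claim to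
\begin{equation}\label{eq:claim}
\operatorname{ess\,sup}\operatorname{Re}(F*A)\ge\tfrac15\quad\text{for every average }A=\sum_{i=1}^n\alpha_i\delta_{a_i}.
\end{equation}
Let $\omega^{(i)}=\chi(a_i)$, with components $e_r^{(i)},s_r^{(i)},z^{(i)}_{r,\eta},y_r^{(i)}$, and let $R=2n-1$. We look for $\omega\in\Omega$ such that $\operatorname{Re}g_R$ is large and $\rho_R$ vanishes at the points $\omega(\omega^{(i)})^{-1}$. The blocks $l<n$ are too small to resist $n$ atoms and have to be kept nearly switched off; the $n$ blocks $n,\dots,2n-1$ are large enough, and we assign one to each atom.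

\emph{Blocks $l<n$.} Let $\Pi_i=\sum_{l<n}b_l(e_l(e_l^{(i)})^{-1})$. The integral of $\sum_i\alpha_i\Pi_i$ over $(e_l)_{l<n}$ is at most $\sum_{l\ge1}8^{-l}=\frac17$. Choose $e_1,\dots,e_{n-1}$ with $\sum_i\alpha_i\Pi_i\le\frac17$.

\emph{Blocks $r=n+j-1$, $1\le j\le n$.} Let $e_r=e_r^{(j)}$, $s_r=1$, and take $(z_{r,\eta})_\eta$ and $y_r$ from Lemma~\ref{lem:resist}, which applies since $n\le r$.

All other coordinates of $\omega$ are $1$. Fix $i$ and evaluate at $\omega(\omega^{(i)})^{-1}$. There $b_{n+i-1}=b_{n+i-1}(1)=1$, so $\rho_R=0$, and the cut-offs with $n\le r\le R$ add up to $\rho_{n-1}-\rho_R=\rho_{n-1}\ge1-\Pi_i$. For these $r$, $\operatorname{Re}\phi_r\ge\frac45$. The terms with $r<n$ contribute at least $-\Pi_i$. Hence $\operatorname{Re}g_R\ge\frac45(1-\Pi_i)-\Pi_i$, and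
\[
\sum_i\alpha_i\big(\operatorname{Re}g_R-\rho_R\big)\big(\omega(\omega^{(i)})^{-1}\big)\ge\frac45-\frac95\cdot\frac17=\frac{19}{35}.
\]
By (S) with $K=0$ there is $x\in G$ with $\operatorname{dist}(\chi(x),\omega)\le\frac1{10}$. Then $\chi(x-a_i)=\chi(x)(\omega^{(i)})^{-1}$ is at distance at most $\frac1{10}$ from $\omega(\omega^{(i)})^{-1}$, and by \eqref{eq:lip} each of $g_R,\rho_R$ changes by at most $\frac\pi{20}$ between these points. So the continuous function $((\operatorname{Re}g_R-\rho_R)\circ\chi)*A$ is at least $\frac{19}{35}-\frac\pi{10}>0.22$ at $x$, hence at least $\frac15$ on a neighborhood of $x$, which has positive measure. Since $\operatorname{Re}g\ge\operatorname{Re}g_R-\rho_R$ everywhere, $\operatorname{Re}(F*A)\ge\frac15$ on that neighborhood. This is \eqref{eq:claim}.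
\end{proof}

\section{Each $\Lambda_i$ is an LP set}\label{sec:LP}

\begin{proposition}\label{prop:LP}
$\Lambda_1$ and $\Lambda_2$ are LP sets.
\end{proposition}

Fix $i\in\{1,2\}$ and $f\in L^\infty_{\Lambda_i}(G)$ with $\|f\|_\infty\le1$. The part of $f$ of level at most $K$ is a trigonometric polynomial and causes no difficulty. The plan is to find, for each $\varepsilon$, averages with a number of atoms depending only on $\varepsilon$ that reduce all levels above $K$ at once to size $O(\varepsilon)$.

\subsection*{Lifting $f$ to $\Omega$}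
For $R\ge0$ let $P_R=\sum\widehat f(\lambda^\chi)\lambda$, the sum over the $\lambda\in\mathfrak L^i$ of level at most $R$, and let $f_R=P_R\circ\chi$.

\begin{lemma}\label{lem:partial}
$\|P_R\|\le2$ for all $R$. For each $\gamma\in\Gamma$, $\widehat{f_R}(\gamma)=\widehat f(\gamma)$ for all large $R$, and $f_R\to f$ weak* in $L^\infty(G)$.
\end{lemma}

\begin{proof}
Fix $R$. The finitely many $\lambda^\chi$ of level at most $R$ generate a subgroup of $\Gamma$ isomorphic to $\mathbb Z^a\oplus\Delta$ with $\Delta$ finite. Let $\Sigma_n=\{0,\dots,n-1\}^a\times\Delta$ and $\Phi_n=|\Sigma_n|^{-1}|\sum_{\gamma\in\Sigma_n}\gamma|^2$. Then $\Phi_n\ge0$, $\int\Phi_n\,dm=1$, and $\widehat{\Phi_n}(\gamma)=|\Sigma_n\cap(\Sigma_n+\gamma)|/|\Sigma_n|\to1$ for $\gamma$ in that subgroup. The polynomial $f*\Phi_n$ has norm at most $1$ and equals $P\circ\chi$ for the admissible polynomial $P=\sum_{\lambda\in\mathfrak L^i}\widehat{\Phi_n}(\lambda^\chi)\widehat f(\lambda^\chi)\lambda$; here the injectivity of $\lambda\mapsto\lambda^\chi$ is used. By Lemma~\ref{lem:norms}, $\|P\|\le2$. Integrating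 over the blocks $r>R$ does not increase the norm, removes the characters of level $r>R$ because $\int\xi=0$, and fixes the others, which depend only on blocks $\le R$. What remains tends to $P_R$ coefficientwise on a fixed finite spectrum, so $\|P_R\|\le2$.

By injectivity, $\widehat{f_R}(\gamma)=\widehat f(\gamma)$ if $\gamma\notin\Lambda_i$ or if $\gamma=\lambda^\chi$ with $\lambda$ of level at most $R$. Since $\|f_R\|_\infty\le2$ and trigonometric polynomials are dense in $L^1(G)$, weak* convergence follows.
\end{proof}

Grouping characters by type, write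
\[
P_R=\sum_{r\le R}\sum_{\eta\in I_r}\gamma_{r,\eta}(s_r)\,v_{r,\eta}(e_1,\dots,e_r,y_r,z_{r,\eta}).
\]
The polynomial $v_{r,\eta}$ does not depend on $R$, has integral zero in $z_{r,\eta}$, spectrum in $B_r^i$ as a function of $y_r$, and spectrum in $\Psi_1\times\dots\times\Psi_r$ as a function of $e$. For $e\in\mathbf E_r$, $y\in Y_r$ put
\[
V_{r,\eta}(e,y)=\max_{z\in Z_r}|v_{r,\eta}(e,y,z)|,\qquad W_r(e)=\max_{y\in Y_r}\sum_{\eta\in I_r}V_{r,\eta}(e,y).
\]
The number $W_r(e)$ plays the role of $\|\phi\|_\infty$ in Section~\ref{sec:toy}.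

\begin{lemma}\label{lem:W}
\textup{(a)} $\sum_{r\le R}W_r(e_1,\dots,e_r)\le8$ for all $R$ and all $e_1,\dots,e_R$.

\textup{(b)} $\sum_{\eta\in I_r}\max_yV_{r,\eta}(e,y)\le\kappa_rW_r(e)$ for all $r$ and $e\in\mathbf E_r$.
\end{lemma}

\begin{proof}
(a) Fix the $e_l$, put $s_r=1$, and let $y_r$ attain the maximum in $W_r(e_1,\dots,e_r)$. Then $P_R$ is a sum of mean-zero functions of the independent variables $z_{r,\eta}$, and Lemma~\ref{lem:ell1} gives $\sum_{r,\eta}V_{r,\eta}\le4\|P_R\|\le8$.

(b) By Lemma~\ref{lem:signs}, $|v_{r,\eta}(e,y,z)|\le\kappa_r\int|v_{r,\eta}(e,y',z)|\,dy'\le\kappa_r\int V_{r,\eta}(e,y')\,dy'$. Take the maximum over $y,z$ and sum over $\eta$; the integrand $\sum_\eta V_{r,\eta}(e,y')$ is at most $W_r(e)$.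
\end{proof}

Part (b) is the only place where the spectrum of $f$ must lie in one of the two sets. For the union one has only the trivial factor $|I_r|=L_r$ in place of $\kappa_r$, and the count of heavy indices below breaks down. Part (a) shows why the variables $e_l$ are needed: without them the $W_r$ would be constants with finite sum, the $P_R$ would converge uniformly, and every bounded function with spectrum in the union would be continuous.

\subsection*{Flattening one block}
Averaging over the powers $\sigma^0,\dots,\sigma^{q-1}$ of a point $\sigma\in C_r$ multiplies the term of index $\eta$ by a number of modulus $|\frac1q\sum_{j<q}\gamma_{r,\eta}(\sigma)^j|$, which is $0$ when $\gamma_{r,\eta}(\sigma)=e^{2\pi i/q}$. One such average removes the heavy indices. The light indices may be too many to be removed, but a random $\sigma$ shrinks each of them in mean by a fixed factor. Since no light index carries much weight and any $\mathfrak h_r$ of them are independent, the weighted sum is concentrated; a moment of order $t_r\approx\log L_r$ makes the concentration strong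 enough to hold at all points of the nets simultaneously.

\begin{lemma}\label{lem:flatten}
Let $0<\varepsilon\le1$, let $k\ge1$ satisfy $(2/\pi)^k\le\varepsilon/4$, and let $r\ge1/\varepsilon$. There are $\sigma_{r,0},\dots,\sigma_{r,k}\in C_r$ such that the numbers
\[
a_{r,\eta}=\prod_{l=0}^k\Big|\frac1q\sum_{j=0}^{q-1}\gamma_{r,\eta}(\sigma_{r,l})^j\Big|\in[0,1]
\]
satisfy
\begin{equation}\label{eq:flat}
\sum_{\eta\in I_r}a_{r,\eta}V_{r,\eta}(e,y)\le\varepsilon W_r(e)+96\cdot8^{-r}\qquad\text{for all }e\in\mathbf E_r,\ y\in Y_r.
\end{equation}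
\end{lemma}

\begin{proof}
We drop the index $r$ from $I,Y,Z,C,\mathcal P,v_\eta,V_\eta,W,\gamma_\eta,a_\eta,\sigma_l,t,\kappa,\mathfrak h$.

\emph{Reduction to the nets.} Let $\Theta(e,y)\in C(Z^I)$ be the function $z\mapsto\sum_\eta v_\eta(e,y,z_\eta)$. Then $\|\Theta(e,y)\|\le\sum_\eta V_\eta(e,y)\le W(e)\le8$ by Lemma~\ref{lem:W}(a). Fix $(e,y)$. Lemma~\ref{lem:net}, applied to the $C(Y\times Z^I)$-valued polynomial $e\mapsto\Theta(e,\cdot)$, gives $e'\in\mathcal M_r$ with $\|\Theta(e,y'')-\Theta(e',y'')\|\le8\cdot8^{-r}$ for all $y''$. Property (w3), applied to the $C(Z^I)$-valued polynomial $\Theta(e',\cdot)$, gives $y'\in\mathcal P$ with $\|\Theta(e',y)-\Theta(e',y')\|\le8\cdot8^{-r}$. Each difference is a sum of mean-zero functions of the $z_\eta$, so Lemma~\ref{lem:ell1} yields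
\[
\sum_\eta|V_\eta(e,y'')-V_\eta(e',y'')|\le32\cdot8^{-r},\qquad\sum_\eta|V_\eta(e',y)-V_\eta(e',y')|\le32\cdot8^{-r}.
\]
The first inequality, valid for all $y''$, gives $|W(e)-W(e')|\le32\cdot8^{-r}$. Suppose that
\begin{equation}\label{eq:flatnet}
\sum_\eta a_\eta V_\eta(e',y')\le\varepsilon W(e')\qquad\text{for all }e'\in\mathcal M_r,\ y'\in\mathcal P.
\end{equation}
Then the left side of \eqref{eq:flat} is at most $\varepsilon(W(e)+32\cdot8^{-r})+64\cdot8^{-r}$, which proves \eqref{eq:flat}. If $W(e')=0$ both sides of \eqref{eq:flatnet} vanish, so only the set $\mathcal M'$ of $e'\in\mathcal M_r$ with $W(e')>0$ matters.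

\emph{Heavy indices.} Let $\varepsilon_1=\varepsilon/(4t)$ and let $\mathcal H$ be the set of $\eta\in I$ with $\max_yV_\eta(e',y)\ge\varepsilon_1W(e')$ for some $e'\in\mathcal M'$. By Lemma~\ref{lem:W}(b) each $e'$ accounts for at most $\kappa/\varepsilon_1$ indices. Using $1/\varepsilon\le r$ and \eqref{eq:L},
\[
|\mathcal H|\le4tN_r\kappa/\varepsilon\le4rtN_r\kappa\le\mathfrak h .
\]
By ($\gamma$1) there is $\sigma_0\in C$ with $\gamma_\eta(\sigma_0)=e^{2\pi i/q}$ for all $\eta\in\mathcal H$, and then $a_\eta=0$ on $\mathcal H$.

\emph{Light indices.} Let $\sigma_1,\dots,\sigma_k$ be independent and Haar distributed in $C$, and let $X_\eta=\prod_{l=1}^k|\frac1q\sum_{j<q}\gamma_\eta(\sigma_l)^j|\in[0,1]$, so that $a_\eta\le X_\eta$. A continuous homomorphism onto a compact group carries Haar measure to Haar measure. So by ($\gamma$1), for $|I'|\le\mathfrak h$ the variables $\gamma_\eta(\sigma_l)$, $\eta\in I'$, $1\le l\le k$, are independent and uniform on $\mathbb K$, and the $X_\eta$, $\eta\in I'$, are independent with a common mean $\tau$. For $\mathbb K=\mathbb S$ each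 factor has mean $\frac1{2\pi}\int_{-\pi}^\pi\cos(\vartheta/2)\,d\vartheta=\frac2\pi$. For $\mathbb K=\mu_q$ each factor is $1$ with probability $1/q\le\frac12$ and otherwise $0$, since $q$ is prime. In both cases $\tau\le(2/\pi)^k\le\varepsilon/4$.

Fix $e'\in\mathcal M'$, $y'\in\mathcal P$, and put $\alpha_\eta=V_\eta(e',y')/W(e')$ and $S=\sum_{\eta\notin\mathcal H}\alpha_\eta X_\eta$. Then $\sum_\eta\alpha_\eta\le1$, and $\alpha_\eta\le\varepsilon_1$ for $\eta\notin\mathcal H$. Expand $S^t$ as a sum over $t$-tuples of indices, and sort the tuples by the partition of $\{1,\dots,t\}$ into sets of positions with equal index. For a partition into $j$ classes of sizes $n_1,\dots,n_j$, the tuples correspond to distinct $\eta_1,\dots,\eta_j\notin\mathcal H$. As $j\le t\le\mathfrak h$ and $X_\eta^n\le X_\eta$, their contribution to $\mathbb ES^t$ is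
\[
\sum_{\eta_1,\dots,\eta_j}\prod_{\nu=1}^j\alpha_{\eta_\nu}^{n_\nu}\,\mathbb EX_{\eta_\nu}^{n_\nu}\le\varepsilon_1^{t-j}\tau^j\Big(\sum_\eta\alpha_\eta\Big)^j\le\varepsilon_1^{t-j}\tau^j .
\]
A partition into $j$ classes is determined by the set of least elements of the classes and by the class of each remaining element, so there are at most $\binom tjj^{t-j}\le\binom tjt^{t-j}$ of them. Therefore
\[
\mathbb ES^t\le\sum_{j=1}^t\binom tj(t\varepsilon_1)^{t-j}\tau^j\le(t\varepsilon_1+\tau)^t\le(\varepsilon/2)^t,
\]
and Markov's inequality gives $P(S>\varepsilon)\le2^{-t}$. There are at most $2^{t-1}$ pairs $(e',y')$, so some choice of $\sigma_1,\dots,\sigma_k$ has $S\le\varepsilon$ for all of them. Then $\sum_\eta a_\eta V_\eta(e',y')\le W(e')S\le\varepsilon W(e')$, which is \eqref{eq:flatnet}.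
\end{proof}

\subsection*{Flattening all high blocks at once}
The integer $k$ in Lemma~\ref{lem:flatten} does not depend on $r$. So the $l$-th translations of all blocks $r>K$ can be combined into one point of $\Omega$, and an average with at most $q^{k+1}$ atoms acts on all these blocks. The errors $\varepsilon W_r$ are summable by Lemma~\ref{lem:W}(a).

\begin{lemma}\label{lem:tail}
Let $\varepsilon,k$ be as in Lemma~\ref{lem:flatten} and let $K\ge1/\varepsilon$ be an integer. There is an average $A$ on $G$ such that $|\gamma(x)-1|\le(k+1)q\delta_K$ for all $\gamma\in\Gamma_K$ and all atoms $x$ of $A$, and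
\[
\|(f-f_K)*A\|_\infty\le8\varepsilon+14\cdot8^{-K}+2\pi(k+1)q\,\delta_K .
\]
\end{lemma}

\begin{proof}
For $0\le l\le k$ let $\omega^{(l)}\in\Omega$ have $C_r$-component $\sigma_{r,l}$ for every $r>K$ and all other coordinates equal to $1$. Its coordinates $j\le J_K$ are $1$, so (S) gives $x_l\in G$ with $\operatorname{dist}(\chi(x_l),\omega^{(l)})\le\delta_K$ and $|\gamma(x_l)-1|\le\delta_K$ for $\gamma\in\Gamma_K$. For $\mathbf j=(j_0,\dots,j_k)\in\{0,\dots,q-1\}^{k+1}$ let
\[
x_{\mathbf j}=\sum_lj_lx_l,\qquad\omega_{\mathbf j}=\prod_l(\omega^{(l)})^{j_l},\qquad A=q^{-k-1}\sum_{\mathbf j}\delta_{x_{\mathbf j}} .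
\]
Both $\chi(x_{\mathbf j})$ and $\omega_{\mathbf j}$ are products of $\sum_lj_l\le(k+1)q$ corresponding factors, so $\operatorname{dist}(\chi(x_{\mathbf j}),\omega_{\mathbf j})\le(k+1)q\delta_K$; in the same way $|\gamma(x_{\mathbf j})-1|\le(k+1)q\delta_K$ for $\gamma\in\Gamma_K$.

Let $R>K$ and $P=P_R-P_K$, an admissible polynomial with $\|P\|\le4$. For $x\in G$ and $\omega=\chi(x)$,
\[
((f_R-f_K)*A)(x)=q^{-k-1}\sum_{\mathbf j}P\big(\omega\,\chi(x_{\mathbf j})^{-1}\big),
\]
and by \eqref{eq:lip} this differs by at most $\frac\pi2(k+1)q\delta_K\cdot4$ from $\widetilde P(\omega)=q^{-k-1}\sum_{\mathbf j}P(\omega\,\omega_{\mathbf j}^{-1})$. A character $\lambda$ of type $(r,\eta)$, $r>K$, has $\lambda(\omega^{(l)})=\gamma_{r,\eta}(\sigma_{r,l})$, so passing from $P$ to $\widetilde P$ multiplies its coefficient by $\prod_l\frac1q\sum_{j<q}\overline{\gamma_{r,\eta}(\sigma_{r,l})}^{\,j}$. This number depends only on the type and has modulus $a_{r,\eta}$. By \eqref{eq:flat}, applicable since $r>K\ge1/\varepsilon$, and Lemma~\ref{lem:W}(a), at every point of $\Omega$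
\[
|\widetilde P|\le\sum_{K<r\le R}\sum_\eta a_{r,\eta}V_{r,\eta}(e_1,\dots,e_r,y_r)\le8\varepsilon+96\sum_{r>K}8^{-r}\le8\varepsilon+14\cdot8^{-K}.
\]
So the stated bound holds with $f_R$ in place of $f$. The average $A$ does not depend on $R$, translations are weak* continuous, and closed balls of $L^\infty(G)$ are weak* closed; let $R\to\infty$ and use Lemma~\ref{lem:partial}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:LP}]
Let $f$ be as above, $\gamma_0\in\Gamma$, and let $M$ be an invariant mean. Fix $\varepsilon\in(0,1]$ and $k$ with $(2/\pi)^k\le\varepsilon/4$. Let $K\ge1/\varepsilon$ be so large that $\gamma_0\in\Gamma_K$ and $\widehat{f_K}(\gamma_0)=\widehat f(\gamma_0)$. Since $f_K\bar\gamma_0$ is a trigonometric polynomial, $M(f_K\bar\gamma_0)=\widehat f(\gamma_0)$. Let $f^K=f-f_K$, so $\|f^K\|_\infty\le3$, and take $A$ from Lemma~\ref{lem:tail}. For an atom $x$ of $A$ we have $(f^K\bar\gamma_0)_x=\gamma_0(x)(f^K)_x\bar\gamma_0$, so $(f^K\bar\gamma_0)*A$ differs from $(f^K*A)\bar\gamma_0$ by at most $3(k+1)q\delta_K$ in norm. Hence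
\[
|M(f\bar\gamma_0)-\widehat f(\gamma_0)|=|M((f^K\bar\gamma_0)*A)|\le8\varepsilon+14\cdot8^{-K}+(2\pi+3)(k+1)q\,\delta_K .
\]
Let $K\to\infty$ with $\varepsilon$ and $k$ fixed, using $\delta_K\to0$, and then $\varepsilon\to0$. This gives $M(f\bar\gamma_0)=\widehat f(\gamma_0)$, and Lemma~\ref{lem:means}(a) shows that $\Lambda_i$ is LP.
\end{proof}

The sets $\Lambda_1,\Lambda_2$ are disjoint by Section~\ref{sec:sets}, so Propositions~\ref{prop:union} and~\ref{prop:LP} prove Theorem~\ref{thm:main} for every $\mathbb K$-sampling group, in particular for $\mathbb T$. The reduction at the end of Section~\ref{sec:sampling} extends it to every infinite compact abelian group.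

\begin{thebibliography}{9}

\bibitem{IM}
\emph{Invariant means and thin sets in harmonic analysis. Applications with prime numbers},
\texttt{https://idus.us.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 11441/\allowbreak 69852/\allowbreak Invariant\%20\allowbreak means\%20\allowbreak and\%20\allowbreak thin\%20\allowbreak sets\%20\allowbreak in\%20\allowbreak harmonic\%20\allowbreak analysis\%20\allowbreak applications\%20\allowbreak with\%20\allowbreak prime\%20\allowbreak numbers.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}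

\end{thebibliography}
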